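# The $k$-Deck process on a weighted graph has the spectral gap of a single card

## 1. Two decks joined by one edge

Put $k$ cards on each of two nodes, all $2k$ cards distinct. At rate $2c>0$ the two decks are put together, shuffled uniformly, and dealt out again, $k$ cards to each node. One shuffle makes the configuration uniform. So the generator is $2c(\mu-\mathbb 1)$, where $\mu f$ is the mean of $f$ over all $(2k)!$ configurations. Since $\mu$ is the projection onto constants, $2c(\mathbb 1-\mu)$ has only the eigenvalues $0$ (on constants) and $2c$ (on mean-zero functions). The gap is $2c$.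

Now watch a single card, and record only its node. A walker on two nodes that jumps across the edge at rate $c$ has generator with eigenvalues $0$ and $-2c$. Its gap is also $2c$. The gap of the $k$-Deck process equals the gap of a one-particle walk, for every $k$.

What changes when there are three or more nodes? The shuffles on different edges no longer commute, and no single shuffle randomizes everything. The state space has $(kn)!$ points and the walk has $n$. The question is whether the two gaps still coincide, for every $k$ and every choice of edge weights.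

## 2. The process, the walk, and the statements

Let $G=(V,E)$ be a finite undirected graph with nodes $1,\dots,n$, $n\ge2$, and weights $c_b\ge0$, $b\in E$, such that the edges with $c_b>0$ form a connected graph. Fix $k\in\mathbb N$ and let $N=kn$. Each node carries a deck of $k$ cards, all $N$ cards are distinct, and a configuration records which card is in each of the $N$ positions.

**Definition (the $k$-Deck process).** Independently for each edge $b=(i,j)$, at rate $2c_b$ the $2k$ cards of decks $i,j$ are shuffled uniformly; the first $k$ go to $i$, the others to $j$. The generator is $\mathcal L^{kD}=\sum_b2c_b(\mu_b-\mathbb 1)$, where $\mu_bf$ averages $f$ over the $(2k)!$ outcomes of the shuffle. We write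
$$H=-\mathcal L^{kD}=\sum_{b}2c_b(1-\mu_b).$$

The process is reversible for the uniform measure. For $k=1$ it is the interchange process.

**Definition (the walk).** $(\mathcal L^{RW}g)(x)=\sum_{y:\,b=(x,y)\in E}c_b(g(y)-g(x))$, reversible for the uniform measure on $V$.

The gap $\lambda_1$ of either process is the smallest nonzero eigenvalue of minus its generator; equivalently, it is the infimum of $\mathcal E(f)/\operatorname{Var}(f)$ over nonconstant $f$. We write $\gamma:=\lambda_1^{RW}(G)>0$.

The following conjecture is taken from "Generalizations of Aldous' Spectral gap Conjecture." (http://web2.mat.uniroma3.it/scuola_orientamento/alumni/laureati/piras/sintesi.pdf). It is true: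

**Theorem A.** $\lambda_1^{kD}(G)=\lambda_1^{RW}(G)$ for all $k\ge1$ and all $G$ as above.

**Theorem B.** Let $k\ge2$, $n\ge3$. The eigenspace of $-\mathcal L^{kD}$ for the eigenvalue $\gamma=\lambda_1^{kD}(G)$ is exactly the span of the one-card functions $\eta\mapsto g(\text{deck of card }c)$, with $c$ a card and $-\mathcal L^{RW}g=\gamma g$. Its dimension is $(kn-1)d$, where $d$ is the multiplicity of $\gamma$ for the random walk. Every other nonzero eigenvalue is strictly larger than $\gamma$.

**The inequality $\lambda_1^{kD}\le\gamma$.** Let $f(\eta)=g(\text{deck of card }c)$. If the card $c$ is in deck $i$ and $b=(i,j)$, the shuffle puts it in $i$ or $j$ with probability $\frac12$ each, so the contribution of $b$ to $Hf$ is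
$$2c_b\Big(g(i)-\frac{g(i)+g(j)}2\Big)=c_b\,(g(i)-g(j)).\tag{1}$$
Edges not touching $i$ contribute $0$. Hence $Hf=(-\mathcal L^{RW}g)(\text{deck of }c)$, every eigenvalue of the walk is an eigenvalue of $H$, and $\lambda_1^{kD}\le\gamma$. All the work is in $\lambda_1^{kD}\ge\gamma$.

For $k=1$ this is the theorem of Caputo, Liggett and Richthammer (J. AMS 2010), Aldous' spectral gap conjecture. We use it as a black box.

## 3. Symmetric groups acting on positions

The aim of this section is to turn the gap into a statement about irreducible representations of $S_N$, and to list the textbook facts used.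

Let $X=\bigsqcup_{i\in V}X_i$ be the set of positions, $X_i$ being deck $i$, $|X_i|=k$. A configuration is a bijection $\eta:X\to\{\text{cards}\}$. For $\sigma\in S_X$ put $(\sigma f)(\eta)=f(\eta\circ\sigma)$; this is the regular representation of $S_X\cong S_N$. For a subgroup $K\le S_X$ let $\mu_K$ be the average of the elements of $K$. In any orthogonal representation $\mu_K$ is the orthogonal projection onto the $K$-invariant vectors. For $b=(i,j)$ we have $\mu_b=\mu_{S_{X_i\cup X_j}}$, where $S_Y$ is the symmetric group of $Y\subset X$. So $H$ is an element of the group algebra $\mathbb R[S_X]$ and acts in every representation.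

The regular representation contains every irreducible $S^\alpha$, $\alpha\vdash N$. On the trivial one, $S^{(N)}$, $H=0$. So **$\lambda_1^{kD}\ge\gamma$ if and only if $H\ge\gamma$ on $S^\alpha$ for every $\alpha\ne(N)$**, and then in every orthogonal representation
$$H\ge\gamma\,(1-\mu_{S_X}).$$

Recall that in an orthogonal representation of a group the isotypic components (the sums of all copies of a given irreducible) are mutually orthogonal, and are preserved by every operator commuting with the group. For a partition $\alpha$ write $\bar\alpha=(\alpha_2,\alpha_3,\dots)$ and $\operatorname{cont}(\alpha)=\sum_{\text{boxes}}(\text{column}-\text{row})$. The transposition of $x,y$ is $s_{xy}$. The facts we use: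

* **(F1) Caputo–Liggett–Richthammer.** In any orthogonal representation of $S_n$, $\sum_bc_b(1-s_b)\ge\gamma(1-\mu_{S_n})$, where $s_b$ is the transposition of the endpoints of $b$. (For $k=1$, $\mu_b=\frac12(1+s_b)$, so $H=\sum_bc_b(1-s_b)$.)
* **(F2) Frobenius.** The sum of all transpositions of $S_N$ acts on $S^\alpha$ as the scalar $\operatorname{cont}(\alpha)$. So $\sum_{\{x,y\}}(1-s_{xy})$ acts as $\operatorname{cas}(\alpha):=\binom N2-\operatorname{cont}(\alpha)$.
* **(F3) Young's rule.** $S^\alpha$ has a nonzero vector invariant under a Young subgroup of type $\beta$ iff $\alpha\trianglerighteq\beta$, that is, $\alpha_1+\dots+\alpha_r\ge\beta_1+\dots+\beta_r$ for all $r$ (with $\beta$ sorted).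
* **(F4) Pieri.** $S^\alpha$ occurs in $\operatorname{Ind}_{S_a\times S_{N-a}}^{S_N}(S^\sigma\otimes1)$ iff $\alpha_1\ge\sigma_1\ge\alpha_2\ge\sigma_2\ge\cdots$, and then with multiplicity $1$.
* **(F5) Restriction.** If $S^\nu$ occurs in the restriction of $S^\alpha$ to $S_Y$, then $\nu\subset\alpha$.

**A formula for $\operatorname{cas}$.** Let $m=N-\alpha_1=|\bar\alpha|$. The first row of $\alpha$ has content sum $\binom{N-m}2$; each box below has content one less than the same box in $\bar\alpha$. So $\operatorname{cont}(\alpha)=\binom{N-m}2+\operatorname{cont}(\bar\alpha)-m$, and since $\binom N2-\binom{N-m}2=Nm-\frac{m(m+1)}2$,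
$$\operatorname{cas}(\alpha)=Nm-\tbinom m2-\operatorname{cont}(\bar\alpha).$$
Put $\theta(\rho):=\binom{|\rho|}2-\operatorname{cont}(\rho)$. Then
$$\operatorname{cas}(\alpha)=m(N+1-m)+\theta(\bar\alpha).\tag{2}$$
*The function $\theta$ is nonnegative, zero on one-row partitions, and nondecreasing under inclusion.* Indeed, adding a box to $\rho$ raises the binomial by $|\rho|$, while the content of the new box is at most $\rho_1\le|\rho|$; moreover $\theta(\emptyset)=0$, and a one-row partition of size $r$ has content sum $\binom r2$. In particular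
$$\operatorname{cas}((N-m,m))=m(N+1-m),\qquad \operatorname{cas}(\alpha)\ge m(N+1-m)\ \text{ always}.\tag{3}$$
Example with $N=4$: $(2,2)$ has contents $0,1,-1,0$, so $\operatorname{cas}=6=2\cdot3$; $(2,1,1)$ has contents $0,1,-1,-2$, so $\operatorname{cas}=8=2\cdot 3+\theta((1,1))$ with $\theta((1,1))=1+1=2$.

**Functions on injections.** Let $|T|=n$ and $0\le a\le n$. On the functions on injections $[a]\to T$ the group $S_T$ moves positions and $S_a$ relabels. This is $\operatorname{Ind}_{S_{n-a}}^{S_n}1=\operatorname{Ind}_{S_a\times S_{n-a}}^{S_n}(\mathbb R[S_a]\otimes1)$, and splitting $\mathbb R[S_a]$ and using (F4) gives, under $S_T\times S_a$,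
$$\bigoplus_{\sigma\vdash a}\operatorname{Ind}(S^\sigma\otimes1)\otimes S^\sigma=\bigoplus_{|\sigma|=a,\ \nu_1\ge\sigma_1\ge\nu_2\ge\sigma_2\ge\cdots}S^\nu\otimes S^\sigma.\tag{4}$$
For $a=1$ this says that functions on $T$ split as $S^{(n)}\oplus S^{(n-1,1)}$. Note two consequences of $\sigma_i\ge\nu_{i+1}$: $\bar\nu\subset\sigma$, and so $n-\nu_1=|\bar\nu|\le a$.

## 4. Reduction to deck-symmetric vectors

The purpose of this step is to get rid of the order inside each deck. Let $P_i=\mu_{S_{X_i}}$. A vector $f$ is called **deck-symmetric** if $P_if=f$ for all $i$. For instance, a function $f$ on $X$ is deck-symmetric if and only if $f(x)$ depends only on the deck of $x$.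

The $P_i$ commute with each other. If $i\in b$, then $\mu_bP_i=P_i\mu_b=\mu_b$; if $i\notin b$, then $P_i$ and $\mu_b$ involve disjoint sets of positions and commute. So $H$ commutes with all the $P_i$. On the range of $1-P_i$ we have $\mu_b=0$ for every $b\ni i$, hence $H\ge2c(i)$ there, with $c(i)=\sum_{b\ni i}c_b$. Testing the walk with the indicator $1_{\{i\}}$, whose Dirichlet form is $c(i)/n$ and whose variance is $\frac1n(1-\frac1n)$, gives $\gamma\le c(i)\frac n{n-1}$. Therefore
$$H\ge2c(i)\ge\tfrac{2(n-1)}n\,\gamma\ge\gamma\quad\text{on }\operatorname{ran}(1-P_i),\tag{5}$$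
and $H>\gamma$ there if $n\ge3$. It remains to prove $\langle f,Hf\rangle\ge\gamma\|f\|^2$ for deck-symmetric $f\in S^\alpha$, $\alpha\ne(N)$.

## 5. The complete graph by counting transpositions

Next comes a case where noncommuting shuffles can still be handled by hand: $K_n$ with unit weights. There $\gamma=n$, because $-\mathcal L^{RW}g=ng-\sum_yg(y)$. The proof starts with a comparison of one shuffle with transpositions, which is valid on every graph and will be used again.

**Edge comparison.** For $b=(i,j)$ let $h_b=\sum_{x\in X_i,\,y\in X_j}(1-s_{xy})$. Let $\alpha\ne(N)$, $m=N-\alpha_1$, and let $f\in S^\alpha$ be deck-symmetric. Put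
$$s_*=\min(m,k),\qquad M_m=s_*(2k+1-s_*).$$
Then
$$\langle f,h_bf\rangle\le M_m\,\langle f,(1-\mu_b)f\rangle.\tag{6}$$

*Proof.* Decompose $f$ into $S_{X_i\cup X_j}$-isotypic components. The projections commute with $S_{X_i}\times S_{X_j}$, so each component is still $S_{X_i}\times S_{X_j}$-invariant. By Young's rule only shapes $\trianglerighteq(k,k)$ occur, i.e. $(2k-s,s)$ with $0\le s\le k$; call the component $f_s$. By (F5), $s\le\alpha_2\le m$. So $s\le s_*$. Transpositions inside $X_i$ or inside $X_j$ fix $f_s$, so $h_bf_s$ equals the full sum of $1-s_{xy}$ over pairs in $X_i\cup X_j$ applied to $f_s$, which by (3) is $s(2k+1-s)f_s$. The number $s(2k+1-s)$ is strictly increasing for $s\in\{0,\dots,k\}$, so it is at most $M_m$. Finally $f_0=\mu_bf$. Hence $\langle f,h_bf\rangle\le M_m\sum_{s\ge1}\|f_s\|^2=M_m\langle f,(1-\mu_b)f\rangle$. $\square$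

**Proof of Theorem A for $K_n$.** Let $f\in S^\alpha$, $\alpha\ne(N)$, be a deck-symmetric unit vector. Same-deck transpositions fix $f$, so $\sum_bh_bf=\operatorname{cas}(\alpha)f$, and (6) with (3) gives
$$\langle f,Hf\rangle=2\sum_b\langle f,(1-\mu_b)f\rangle\ge\frac{2\operatorname{cas}(\alpha)}{M_m}\ge\frac{2m(kn+1-m)}{M_m}.$$
If $m\le k$, then $M_m=m(2k+1-m)$, and the bound is at least $n$ because
$$2(kn+1-m)-n(2k+1-m)=(n-2)(m-1)\ge0.$$
If $m\ge k$, then $M_m=k(k+1)$. The existence of $f$ forces $\alpha\trianglerighteq(k,\dots,k)$ by Young's rule, so $\alpha_1\ge k$ and $k\le m\le N-k$. The concave function $m(N+1-m)$ is at least its smaller endpoint value; the values are $k(N+1-k)$ at $m=k$ and $(N-k)(k+1)$ at $m=N-k$, and their difference is $(N-k)(k+1)-k(N+1-k)=N-2k\ge0$. So the bound is at least $\frac{2(kn+1-k)}{k+1}$, and $2(kn+1-k)-n(k+1)=(n-2)(k-1)\ge0$. In both cases $\langle f,Hf\rangle\ge n=\gamma$. $\square$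

It matters here that $M_m$ depends on $m$. With the uniform constant $k(k+1)$ in place of $M_m$, the case $m=1$ would give only $2n/(k+1)$.

**What changes for general weights.** The comparison (6) survives. But $\sum_bc_bh_b$ is no longer a multiple of the sum of all transpositions, so it is no longer a scalar, and $\gamma$ is not an explicit number. The only handle on $\gamma$ is (F1), which concerns $n$ positions, one per node, and gives a lower bound by $\gamma$ times a projection. So we must reach $N=kn$ positions from $n$ positions. There are two natural ways: peel off one card per deck and induct on $k$, or average over all choices of one position per deck.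

## 6. Peeling one card off each deck: shapes with at least three rows

We prove $H\ge\gamma$ on all $S^\alpha$, $\alpha\ne(N)$, by induction on $k$. The case $k=1$ is (F1). Let $k\ge2$ from here to the end of the proof of Theorem A. This step deals with the shapes having at least three rows.

Write $X_i=A_i\sqcup B_i$ with $|A_i|=k-1$, $|B_i|=1$, and $A=\bigcup A_i$, $B=\bigcup B_i$. For $b=(i,j)$ let $\mu_b^A,\mu_b^B$ be the averages over $S_{A_i\cup A_j}$ and $S_{B_i\cup B_j}$. They are commuting projections, and $\mu_b\le\mu_b^A\mu_b^B$, since the right side projects onto the invariants of a smaller group. Put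
$$H_Y=\sum_b2c_b(1-\mu_b^A\mu_b^B),\quad H_A=\sum_b2c_b(1-\mu_b^A),\quad H_B=\sum_b2c_b(1-\mu_b^B)=\sum_bc_b(1-s_b^B),$$
where $s_b^B$ is the transposition of the two positions of $B_i\cup B_j$. Let $E_A=\mu_{S_A}$, $E_B=\mu_{S_B}$. By the induction hypothesis for $k-1$, and by (F1), $H_A\ge\gamma(1-E_A)$ and $H_B\ge\gamma(1-E_B)$. Since $\mu_b^AE_A=E_A\mu_b^A=E_A$, and similarly for $B$, and since $A,B$ are disjoint, $E_A$ and $E_B$ commute with all these operators. We bound $H_Y$ on three ranges.

* On $\operatorname{ran}(1-E_A)E_B$ each $\mu_b^B$ is the identity, so $H_Y=H_A\ge\gamma$.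
* On $\operatorname{ran}E_A(1-E_B)$, likewise, $H_Y=H_B\ge\gamma$.
* On $\operatorname{ran}(1-E_A)(1-E_B)$ use $1-pq\ge\frac12(1-p)+\frac12(1-q)$ for commuting projections (check the joint eigenvalues $(p,q)$: for $(1,1)$ it reads $0\ge0$, for $(1,0)$ and $(0,1)$ it reads $1\ge\frac12$, for $(0,0)$ it reads $1\ge1$). So $H_Y\ge\frac12(H_A+H_B)\ge\gamma$.

Hence
$$H\ge H_Y\ge\gamma(1-E_AE_B).\tag{7}$$
Now $E_AE_B$ projects onto the invariants of $S_A\times S_B$, a Young subgroup of type $((k-1)n,n)$. If $\alpha\trianglerighteq((k-1)n,n)$, then $\alpha_1+\alpha_2\ge N$. So $E_AE_B=0$ on $S^\alpha$ when $\alpha$ has at least three rows, and $H\ge\gamma$ there.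

**Where peeling stops.** On two-row shapes $E_AE_B$ need not vanish, even on deck-symmetric vectors. Take $k=n=2$, $X_1=\{1,2\}$, $X_2=\{3,4\}$, and realize $S^{(2,2)}$ as the functions $f$ on the six pairs $\{x,y\}\subset X$ with $\sum_yf(x,y)=0$ for every $x$. The vector with $f(12)=f(34)=-2$ and $f=1$ on the four mixed pairs is deck-symmetric, and $\|f\|^2=4+4+4=12$. With $A=\{1,3\}$, $B=\{2,4\}$, the function $E_AE_Bf$ averages over $S_A\times S_B$-orbits of pairs: it is $1$ on $\{1,3\}$, $1$ on $\{2,4\}$, and $\frac14(-2+1+1-2)=-\frac12$ on each of $12,14,23,34$. So $\|E_AE_Bf\|^2=1+1+4\cdot\frac14=3$, and (7) gives only $\langle f,Hf\rangle\ge\frac34\gamma\|f\|^2$, while Section 1 shows that the truth is $\gamma\|f\|^2$. Averaging over the choices of $(A,B)$ does not help: deck symmetries permute them transitively and fix $f$, so each choice gives the same number.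

What is left is: deck-symmetric $f\in S^\alpha$ with
$$\alpha=(N-m,m),\qquad 1\le m\le N/2=kn/2 .$$

## 7. Averaging over transversals

**Definition.** A *transversal* $T\subset X$ contains exactly one position of each deck. Let $T$ be uniform among the $k^n$ transversals, with expectation $\mathbb E_T$. (In the example above there are four: $\{1,3\},\{1,4\},\{2,3\},\{2,4\}$.) We have $P(x\in T)=\frac1k$; for $x\ne y$, $P(x,y\in T)=\frac1{k^2}$ if $x,y$ are in different decks and $0$ if they are in the same deck.

For an edge $b=(i,j)$ let $s_b^T$ be the transposition of the two points of $T$ in $X_i$ and $X_j$.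

A single $T$ loses too much. Since $\mu_b\le\frac12(1+s_b^T)$, (F1) for $S_T\cong S_n$ gives $H\ge\sum_bc_b(1-s_b^T)\ge\gamma(1-\mu_{S_T})$. Try this on $m=1$: let $f(x)=g(\text{deck of }x)$ with $\sum_ig(i)=0$ and $\sum_xf(x)^2=1$. Then $\mu_{S_T}f$ replaces the values on $T$ by their average, $0$, so $\|\mu_{S_T}f\|^2=1-\frac1k$ and the bound is only $\gamma/k$.

The remedy is to average over $T$ *before* comparing with the shuffle. For fixed $b$, the pair of points of $T$ in $X_i,X_j$ is uniform in $X_i\times X_j$, so $\mathbb E_T\langle f,(1-s_b^T)f\rangle=\frac1{k^2}\langle f,h_bf\rangle$. Let $f$ be a deck-symmetric unit vector in $S^\alpha$, $\alpha\ne(N)$ arbitrary, $m=N-\alpha_1$, and let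
$$p_0=\mathbb E_T\|\mu_{S_T}f\|^2 .$$
By (6) and then (F1),
$$\langle f,Hf\rangle\ \ge\ \frac2{M_m}\sum_bc_b\langle f,h_bf\rangle=\frac{2k^2}{M_m}\,\mathbb E_T\Big\langle f,\sum_bc_b(1-s_b^T)f\Big\rangle\ \ge\ \frac{2k^2}{M_m}\,\gamma\,(1-p_0).\tag{8}$$
For $m=1$ the factor is $2k^2/M_1=2k^2/(2k)=k$, and it exactly repairs the loss $1-p_0=\frac1k$. So **everything reduces to the inequality**
$$1-p_0\ \ge\ \frac{M_m}{2k^2}.\tag{9}$$
In the example with $k=n=2$, $m=2$: for $T=\{1,3\}$ the vector $\mu_{S_T}f$ has value $1$ on $13$ and $24$ and $-\frac12$ on the other four pairs, so $p_0=\frac3{12}=\frac14$, while $M_2/(2k^2)=\frac{2\cdot3}{8}=\frac34$. Equality again.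

**Why the average of the transposition sum is not enough.** For each $T$ decompose $f=\sum_{\nu\vdash n}f^{T,\nu}$ into $S_T$-isotypic components, and put
$$j=j(\nu)=n-\nu_1=|\bar\nu|,\qquad p_\nu=\mathbb E_T\|f^{T,\nu}\|^2 ,$$
so that $\sum_\nu p_\nu=1$, $p_0=p_{(n)}$, and $j=0$ only for $\nu=(n)$. Averaging the transposition sum of $S_T$ over $T$ will give $\sum_\nu p_\nu\operatorname{cas}(\nu)=\operatorname{cas}(\alpha)/k^2$. A first idea is to deduce (9) from this one identity. It works for $m=1$. But take $\alpha=(N-2,2)$, $k\ge2$, $n\ge4$. By (F5) only $j=0,1,2$ occur, with $\operatorname{cas}=0$, $n$, $2(n-1)$. The identity alone permits all the nontrivial mass to sit at $j=2$, with $1-p_0=\frac{kn-1}{k^2(n-1)}$. What (9) asks is $\frac{2k-1}{k^2}$, and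
$$(2k-1)(n-1)-(kn-1)=(k-1)(n-2)>0 ,$$
so the identity is too weak. Note however that in this bad scenario $\sum_\nu jp_\nu=\frac{2(kn-1)}{k^2(n-1)}>\frac2k$. If we view $S^\alpha$ inside functions of $m$ particles placed on $X$, then $j$ should not exceed the number of particles in $T$, whose mean is $m/k$. This forbids the bad scenario. So we should control two moments of $j$: the first by counting particles, the second by the transposition sum.

## 8. Two moments of $j$ over a random transversal

**Lemma 1.** Let $\alpha\ne(N)$, $m=N-\alpha_1\ge1$, and let $f$ be a deck-symmetric unit vector in a copy of $S^\alpha$. There are $\delta,\varepsilon\ge0$ with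
$$\sum_\nu j\,p_\nu=\frac mk-\delta,\qquad\sum_\nu j(j-1)\,p_\nu=\frac{m(m-1)}{k^2}-n\delta-\varepsilon.\tag{10}$$
Consequently, for every integer $1\le q\le n/2$,
$$1-p_0\ \ge\ \psi_q(m)+\frac{(n-2q)\delta+\varepsilon}{q(q+1)},\qquad\psi_q(m):=\frac{m(2qk+1-m)}{k^2q(q+1)}.\tag{11}$$

The numbers $m/k$ and $m(m-1)/k^2$ are the mean number of particles in $T$, and of ordered pairs of particles in $T$, when the $m$ particles sit in different decks. A deficit $\delta$ in the first moment costs $n\delta$ in the second, and that is why it works in our favor in (11).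

For Theorem A only two-row $\alpha$ are needed. In that case the operator $\Theta_T$ below kills $f$ and $\varepsilon=0$: $\bar\alpha=(m)$, and all $\nu\subset\alpha$ have $\theta(\bar\nu)=0$. Theorem B needs general $\alpha$.

**Step 1: a model with particles.** *This step realizes $S^\alpha$ where particles can be counted.* Let $U_m$ be the space of functions on injections $\omega:[m]\to X$, with $(\sigma f)(\omega)=f(\sigma^{-1}\omega)$. By (4) with $X$ in place of $T$, the $S^\alpha$-isotypic part of $U_m$ is the sum of $S^\alpha\otimes S^\sigma$ over $\sigma\vdash m$ with $\alpha_i\ge\sigma_i\ge\alpha_{i+1}$. Since $|\bar\alpha|=m=|\sigma|$ and $\sigma_i\ge\bar\alpha_i$, this forces $\sigma=\bar\alpha$; and $\sigma=\bar\alpha$ satisfies the conditions. So $S^\alpha$ occurs in $U_m$. The invariant inner product on $S^\alpha$ is unique up to a scalar, so the numbers $p_\nu$ do not depend on the copy of $S^\alpha$, and we may take $f\in U_m$. With $(\tau_{\ell\ell'}f)(\omega)=f(\omega\circ(\ell\,\ell'))$, (F2) for $S_m$ acting on $S^{\bar\alpha}$ gives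
$$\sum_{\ell<\ell'}\tau_{\ell\ell'}=\operatorname{cont}(\bar\alpha)\quad\text{on the }S^\alpha\text{-isotypic part of }U_m.\tag{12}$$

**Step 2: three operators.** *They measure particles in $T$, antisymmetry of particles in $T$, and the transposition sum of $T$.* For a transversal $T$ define on $U_m$:

* $a_T$: multiplication by $|\omega^{-1}(T)|$;
* $\Theta_T=\sum_{\ell<\ell'}1[\omega(\ell),\omega(\ell')\in T]\,(1-\tau_{\ell\ell'})$;
* $g_T=\sum_{\{x,y\}\subset T}(1-s_{xy})$.

All three are self-adjoint and commute with $S_T$ (in $\Theta_T$ the indicator is unchanged by exchanging $\ell,\ell'$, and $S_T$ maps $T$ to itself). So they preserve the $S_T$-isotypic components.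

**Step 3: bounds on each $\nu$-component.** *This step shows that on the $\nu$-isotypic part*
$$a_T\ge j,\qquad\Theta_T\ge\theta(\bar\nu),\qquad g_T=j(n+1-j)+\theta(\bar\nu).\tag{13}$$
The last equality is (2) with $n$ in place of $N$. For the first two, split the injections into fibers: fix $A=\omega^{-1}(T)$, $a=|A|$, and fix $\omega|_{A^c}$, which maps into $X\setminus T$. The functions on this fiber are the functions on injections $A\to T$. The group $S_T$ preserves each fiber, $a_T$ is the scalar $a$ on it, and $\Theta_T$ preserves it too, acting there as $\sum_{\ell<\ell',\ \ell,\ell'\in A}(1-\tau_{\ell\ell'})$, because relabeling two particles of $A$ keeps $A$ and $\omega|_{A^c}$. By (4) the fiber splits into pieces $S^\nu\otimes S^\sigma$ with $|\sigma|=a$, $\bar\nu\subset\sigma$. On such a piece $a=|\sigma|\ge|\bar\nu|=j$, and $\Theta_T$ is the scalar $\binom a2-\operatorname{cont}(\sigma)=\theta(\sigma)\ge\theta(\bar\nu)$, by monotonicity of $\theta$.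

**Step 4: averages over $T$.** *Here deck symmetry enters.* First, $\mathbb E_T|\omega^{-1}(T)|=m/k$ for every $\omega$, so $\mathbb E_T\langle f,a_Tf\rangle=\frac mk$. Next, $(1-s_{xy})f=0$ for $x,y$ in the same deck, so those pairs may be added at no cost:
$$\mathbb E_Tg_Tf=\frac1{k^2}\sum_{\{x,y\}\text{ in different decks}}(1-s_{xy})f=\frac{\operatorname{cas}(\alpha)}{k^2}f=\frac{m(N+1-m)+\theta(\bar\alpha)}{k^2}f .$$
Finally, if $\omega(\ell),\omega(\ell')$ lie in the same deck, then $f(\omega\circ(\ell\,\ell'))=f(s_{\omega(\ell)\omega(\ell')}\,\omega)=f(\omega)$. So these pairs too may be added, and by (12)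
$$\mathbb E_T\Theta_Tf=\frac1{k^2}\sum_{\ell<\ell'}(1-\tau_{\ell\ell'})f=\frac{\theta(\bar\alpha)}{k^2}f .$$

**Step 5: the two identities.** Define
$$\delta=\frac mk-\sum_\nu jp_\nu,\qquad\varepsilon=\frac{\theta(\bar\alpha)}{k^2}-\sum_\nu p_\nu\theta(\bar\nu).$$
By (13) and Step 4, $\delta=\mathbb E_T\big[\langle f,a_Tf\rangle-\sum_\nu j\|f^{T,\nu}\|^2\big]\ge0$, and likewise $\varepsilon\ge0$. The first identity in (10) is the definition of $\delta$. Computing $\mathbb E_T\langle f,g_Tf\rangle$ in two ways, with $j(n+1-j)=nj-j(j-1)$ and $N=kn$,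
$$n\Big(\frac mk-\delta\Big)-\sum_\nu j(j-1)p_\nu+\frac{\theta(\bar\alpha)}{k^2}-\varepsilon=\frac{nm}k-\frac{m(m-1)}{k^2}+\frac{\theta(\bar\alpha)}{k^2}.$$
This is the second identity.

**Step 6: a parabola below the indicator of $j\ge1$.** For integers $j,q$ we have $(j-q)(j-q-1)\ge0$, i.e. $q(q+1)\ge2qj-j(j-1)$. So $1\ge\frac{2qj-j(j-1)}{q(q+1)}$ for all integers $j\ge1$, with equality at $j=q,q+1$, and at $j=0$ the right side is $0$. Summing against $p_\nu$,
$$1-p_0=\sum_{j\ge1}p_\nu\ge\frac1{q(q+1)}\Big[2q\Big(\frac mk-\delta\Big)-\frac{m(m-1)}{k^2}+n\delta+\varepsilon\Big],$$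
which is (11). $\square$

*Check on the example $k=n=m=2$.* There $\nu\in\{(2),(1,1)\}$, $p_{(2)}=\frac14$, $p_{(1,1)}=\frac34$. So $\delta=1-\frac34=\frac14$, and the second identity reads $0=\frac24-2\cdot\frac14-\varepsilon$, so $\varepsilon=0$.

## 9. Choosing the parabola, and the end of the proof of Theorem A

The parameter $q$ should be near $m/k$: for $m\ge2k+1$ the bound $\psi_1(m)$ is useless, being $\le0$. The constraint $q\le n/2$ fits the range $m\le kn/2$. The next lemma makes this precise; its statement is slightly more general than Theorem A requires.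

**Lemma 2.** Let $f,\alpha,m$ be as in Lemma 1.

(i) If $m\le k+1$, then $\psi_1(m)=\frac{M_m}{2k^2}$, so $1-p_0\ge\frac{M_m}{2k^2}+\frac{(n-2)\delta+\varepsilon}2$.

(ii) If $k+1\le m\le kn/2$ and either $n\ge4$ or $\alpha$ has two rows, then $1-p_0\ge\frac{k+1}{2k}=\frac{M_m}{2k^2}$. The inequality is strict if $k\ge2$ and $m\ge k+2$.

*Proof of (i).* Take $q=1\le n/2$. For $m\le k$, $\psi_1(m)=\frac{m(2k+1-m)}{2k^2}$ and $M_m=m(2k+1-m)$. For $m=k+1$, $\psi_1(m)=\frac{(k+1)k}{2k^2}$ and $M_m=k(k+1)$.

*Proof of (ii).* For $m\ge k+1$, $M_m=k(k+1)$, which gives the stated value $\frac{k+1}{2k}$. The case $n=2$ is excluded, since then $m\le k$.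

*Case $n=3$, $\alpha$ with two rows.* By (F5) every $\nu$ that occurs is a partition of $3$ with at most two rows, so $j\in\{0,1\}$. Then $\sum j(j-1)p_\nu=0$, and (10) gives $3\delta\le m(m-1)/k^2$. Therefore
$$1-p_0=\sum_\nu jp_\nu=\frac mk-\delta\ge\frac{m(3k+1-m)}{3k^2}.$$
The right side is nondecreasing for $m\le\frac{3k}2$ (its vertex is at $\frac{3k+1}2$), so it is at least its value at $m=k+1$, namely $\frac{2(k+1)}{3k}>\frac{k+1}{2k}$. The inequality is strict in this case.

*Case $n\ge4$.* Let $2\le q\le\lfloor n/2\rfloor$. As a function of $m$, $\psi_q$ is strictly concave and symmetric about $qk+\frac12$. The interval $I_q=[(q-1)k+1,(q+1)k]$ has this midpoint, so on $I_q$ the function $\psi_q$ is at least its value at either end,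
$$\psi_q((q-1)k+1)=\frac{((q-1)k+1)\,(q+1)k}{k^2q(q+1)}=\frac{(q-1)k+1}{kq}.$$
This is at least $\frac{k+1}{2k}$, because
$$2(q-1)k+2-q(k+1)=(q-2)(k-1)\ge0.\tag{14}$$
The interval $I_{q+1}$ starts at $qk+1$, and $I_q$ ends at $(q+1)k\ge qk$; so $I_2,\dots,I_{\lfloor n/2\rfloor}$ cover all integers in $[k+1,(\lfloor n/2\rfloor+1)k]$, which contains $[k+1,kn/2]$. Since $\delta,\varepsilon\ge0$ and $n-2q\ge0$, (11) gives the claim.

*Strictness for $n\ge4$, $k\ge2$, $m\ge k+2$.* If $m<3k$, then $m$ is an interior point of $I_2=[k+1,3k]$, and strict concavity of $\psi_2$ gives a strict inequality. If $m\ge3k$, then $kn/2\ge3k$, so $n\ge6$, and $m\in I_q$ for some $3\le q\le\lfloor n/2\rfloor$ (these intervals cover the integers from $2k+1$ on). Then $(q-2)(k-1)>0$ in (14). $\square$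

**End of the proof of Theorem A.** Let $f$ be a deck-symmetric unit vector in $S^{(N-m,m)}$, $1\le m\le kn/2$. If $m\le k+1$ use Lemma 2(i), otherwise Lemma 2(ii), which applies since $\alpha$ has two rows. In both cases (9) holds, and (8) gives $\langle f,Hf\rangle\ge\gamma$. Together with (5) and Section 6, $H\ge\gamma$ on every $S^\alpha$ with $\alpha\ne(N)$. This completes the induction on $k$. With $\lambda_1^{kD}\le\gamma$ from Section 2, Theorem A is proved. $\blacksquare$

## 10. A sharp inequality for the one-pair exchange form

The second half of (8) never uses the shuffle. It concerns the form in which one pair of positions is exchanged, the spin-$k/2$ Heisenberg form, and combined with Lemma 2 it gives the following.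

**Corollary.** For deck-symmetric unit $f\in S^{(N-m,m)}$, $1\le m\le kn/2$,
$$\frac1k\sum_bc_b\langle f,h_bf\rangle\ \ge\ \gamma\,\frac{s_*(2k+1-s_*)}{2k},\qquad s_*=\min(m,k).$$
This is an equality for $n=2$ and every $m\le k$.

*Proof.* By (8), $\sum_bc_b\langle f,h_bf\rangle\ge k^2\gamma(1-p_0)$, and Lemma 2 gives $1-p_0\ge M_m/(2k^2)$; divide by $k$. If $n=2$, then $f$ lies in the shape $(2k-m,m)$ of $S_{X_1\cup X_2}=S_X$, so $h_bf=M_mf$, while $\gamma=2c_b$. Both sides equal $c_bM_m/k$. $\square$

## 11. Two boundary examples for Theorem B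

Before the proof of Theorem B, we check that neither hypothesis can be dropped. In both examples we use that one-card functions with $g$ of mean zero live in copies of $S^{(N-1,1)}$, since for a fixed card they are mean-zero functions of the position of that card.

For $n=2$ and $k\ge2$, $H=2c(1-\mu_b)$ has the eigenvalue $\gamma=2c$ on every $S^\alpha$ with $\alpha\ne(2k)$, for instance on $S^{(2k-2,2)}$.

For $k=1$ let $G$ be the 4-cycle with unit weights, where the walk has eigenvalues $0,2,2,4$ and $\gamma=2$. The representation $S^{(2,2)}$ factors through $S_3$. In it $s_{12}=s_{34}=:t$ and $s_{23}=s_{41}=:t'$ are two distinct transpositions in the $2$-dimensional representation of $S_3$. The trace of $t+t'$ is $0$. Since $tt'$ is a rotation of order $3$, $tt'+t't=-1$, so $(t+t')^2=2-1=1$. Hence $t+t'$ has eigenvalues $\pm1$, and $\sum_b(1-s_b)=4-2(t+t')$ has the eigenvalue $2=\gamma$ outside $S^{(3,1)}$.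

## 12. The gap eigenfunctions live in $S^{(N-1,1)}$

From now on $k\ge2$ and $n\ge3$.

**Claim.** If $f\in S^\alpha$, $\|f\|=1$, $\alpha\ne(N)$ and $Hf=\gamma f$, then $f$ is deck-symmetric and $\alpha=(N-1,1)$.

**Deck symmetry.** $H$ commutes with $P_i$, so $(1-P_i)f$ also satisfies the eigenvalue equation with $\gamma$. For $n\ge3$, (5) gives $H>\gamma$ on $\operatorname{ran}(1-P_i)$. Hence $(1-P_i)f=0$ for every $i$.

Suppose now $m=N-\alpha_1\ge2$. We derive a contradiction, in three cases.

### Case (a): $2\le m\le k+1$, any number of rows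

**Step a1: what equality forces.** By (8) and Lemma 2(i), both valid for every $\alpha$,
$$\gamma=\langle f,Hf\rangle\ge\frac{2k^2}{M_m}\gamma(1-p_0)\ge\gamma+\frac{k^2\gamma}{M_m}\big((n-2)\delta+\varepsilon\big).$$
So equality holds throughout, and $\delta=0$ since $n\ge3$. Equality in the first step of (8) means equality in (6) for each $b$ with $c_b>0$, that is, $\sum_{1\le s\le s_*}(M_m-s(2k+1-s))\|f_s\|^2=0$. As $s(2k+1-s)$ is strictly increasing, only $s\in\{0,s_*\}$ occur. Since $s_*=\min(m,k)\ge2$:

*for every $b$ with $c_b>0$, the $s=1$ component of $f$ under $S_{X_i\cup X_j}$ vanishes.*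

**Step a2: sums over every transversal vanish.** *This extracts the content of $\delta=0$.* View $f\in U_m$. For a particle $\ell$, an injection $D:[m]\setminus\{\ell\}\to X$ and $x\notin\operatorname{im}D$, write $f(D,x)$ for the value of $f$ when $\ell$ is at $x$ and the others are at $D$. We show
$$\sum_{x\in T\setminus\operatorname{im}D}f(D,x)=0\quad\text{for all }\ell,\ D\text{ and all transversals }T.\tag{15}$$
Since $\delta=\mathbb E_T\big[\langle f,a_Tf\rangle-\sum_\nu j\|f^{T,\nu}\|^2\big]=0$ with nonnegative terms, each term is $0$. By Step 3 of Lemma 1 this says that for each $T$ and on each fiber over $(A,\omega|_{A^c})$, $f$ has only components $\nu$ with $n-\nu_1=|A|$. By (4), any $\nu$ that occurs in functions on injections of $|A|-1$ points into $T$ has $n-\nu_1\le|A|-1$. For $\ell\in A$, summing over the position of $\ell$ is an $S_T$-equivariant map from functions on injections $A\to T$ to functions on injections $A\setminus\{\ell\}\to T$. Hence it sends $f$, restricted to the fiber, to $0$. This is (15): if $T\setminus\operatorname{im}D$ is empty there is nothing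 to prove, and otherwise any $x$ in it, together with $D$, determines a fiber with $\ell\in A$.

**Step a3: $f(\omega)=0$ if two particles share a deck.** Let $\omega(\ell),\omega(\ell')\in X_i$, $\ell\ne\ell'$, and let $D$ be $\omega$ without $\ell$. No deck is fully occupied by $D$: since $|\operatorname{im}D|=m-1\le k$, a full deck would require $m-1=k$ and all of $D$ in one deck; as $D(\ell')\in X_i$ this deck is $X_i$, which leaves no room for $\omega(\ell)\in X_i$. So there is a transversal $T$ disjoint from $\operatorname{im}D$, and we may choose its point in $X_i$ to be $\omega(\ell)$. Let $T'$ be $T$ with $\omega(\ell)$ replaced by $D(\ell')$, so that $T'\cap\operatorname{im}D=\{D(\ell')\}$. By (15) for $T$ and $T'$,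
$$\sum_{x\in T}f(D,x)=0,\qquad\sum_{x\in T\setminus\{\omega(\ell)\}}f(D,x)=0 .$$
Subtracting, $f(\omega)=f(D,\omega(\ell))=0$.

**Step a4: reduction to nodes.** So $f$ is supported on placements with all particles in different decks. If $m>n$ there are none and $f=0$, a contradiction. If $m\le n$, deck symmetry shows that $f(\omega)$ depends only on the decks of the particles: $f(\omega)=F(d)$ with $d:[m]\to V$ injective. We need two properties of $F$. Let $D:[m]\setminus\{\ell\}\to V$ be injective, and lift it to positions.

First, in (15) the $x$ lying in a deck of $D$ contribute $0$ by Step a3, so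
$$\sum_{i\notin\operatorname{im}D}F(D,i)=0.\tag{16}$$
Second, let $c_{ij}>0$ with $i,j\notin\operatorname{im}D$. The map sending $f$ to the function $x\mapsto f(D,x)$ on $X_i\cup X_j$ commutes with $S_{X_i\cup X_j}$, which does not move the lifted $D$. Functions on $X_i\cup X_j$ contain only the shapes $(2k)$ and $(2k-1,1)$, i.e. $s\in\{0,1\}$, and by Step a1 the $s=1$ part of the image vanishes. So $x\mapsto f(D,x)$ is constant on $X_i\cup X_j$:
$$F(D,i)=F(D,j)\quad\text{if }c_{ij}>0,\ i,j\notin\operatorname{im}D.\tag{17}$$

**Step a5: $F=0$.** Take a spanning tree of edges with $c_b>0$ and remove leaves one at a time, $m-1\le n-1$ times. This gives $Z\subset V$ with $|Z|=m-1$ and $V\setminus Z$ nonempty and connected by positive edges. If $\operatorname{im}D=Z$, then (17) makes $F(D,\cdot)$ constant on $V\setminus Z$, and (16) makes its sum zero, so $F(D,\cdot)=0$. Hence $F(d)=0$ whenever $\operatorname{im}d\supset Z$ (exactly one particle is then outside $Z$).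

If $m=n$, every $d$ has $\operatorname{im}d=V\supset Z$, so $F=0$.

If $m<n$, (17) says that $F$ does not change when one particle moves along a positive edge to an empty node. Such moves carry any occupied set to any other $m$-set. It suffices to replace one occupied $u$ by one empty $u'$. Take a path of positive edges from $u$ to $u'$. Move the last occupied vertex of the path along it to $u'$ (the vertices in between are empty); then move the previous occupied vertex to the place just vacated; and so on, until $u$ itself has moved. The occupied set has changed exactly by $u\to u'$. So every $d$ can be carried to some $d'$ with $\operatorname{im}d'\supset Z$, and $F(d)=F(d')=0$.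

In all cases $f=0$, a contradiction.

### Case (b): $m\ge k+2$, with $\alpha$ two-row or $k=2$

Here $\frac{M_m}{2k^2}=\frac{k+1}{2k}$, so by (8) it suffices to show $1-p_0>\frac{k+1}{2k}$: then $\langle f,Hf\rangle>\gamma$.

* If $\alpha$ has two rows, then $m\le kn/2$ and Lemma 2(ii) gives the strict inequality.
* If $k=2$ and $\alpha_1<n$, then $(n)\not\subset\alpha$, so by (F5) $S^\alpha$ has no nonzero $S_T$-invariants. So $p_0=0$ and $1-p_0=1>\frac34=\frac{k+1}{2k}$.
* If $k=2$ and $\alpha_1\ge n$, then $4\le m\le2n-n=n=kn/2$. So $n\ge4$, and Lemma 2(ii) gives the strict inequality.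

At this point the Claim holds for two-row $\alpha$ and all $k\ge2$, and for all $\alpha$ when $k=2$.

### Case (c): $k\ge3$, $\alpha$ with at least three rows

This case is by induction on $k$: the Claim is known for $k-1\ge2$ (on the same graph). The plan is to bound $\operatorname{cas}(\alpha)$ from above using the peeling of Section 6, and to contradict (3).

**Step c1: the components of $f$ are eigenvectors for $k-1$.** Fix $(A,B)$ as in Section 6. On $S^\alpha$ we have $E_AE_B=0$, so $H\ge H_Y\ge\gamma$ there. From $\langle f,Hf\rangle=\gamma$ we get $\langle f,H_Yf\rangle=\gamma$, hence $H_Yf=\gamma f$. Write $f=f_{10}+f_{01}+f_{11}$ with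
$$f_{10}=(1-E_A)E_Bf,\quad f_{01}=E_A(1-E_B)f,\quad f_{11}=(1-E_A)(1-E_B)f .$$
Since $E_A,E_B$ commute with $H_Y$, each of the three satisfies the same equation. On $\operatorname{ran}(1-E_A)E_B$ we have $H_Y=H_A$, so $H_Af_{10}=\gamma f_{10}$. Also
$$\gamma\|f_{11}\|^2=\langle f_{11},H_Yf_{11}\rangle\ge\tfrac12\langle f_{11},H_Af_{11}\rangle+\tfrac12\langle f_{11},H_Bf_{11}\rangle\ge\gamma\|f_{11}\|^2,$$
where each half is at least $\frac12\gamma\|f_{11}\|^2$. So $\langle f_{11},H_Af_{11}\rangle=\gamma\|f_{11}\|^2$, and since $H_A\ge\gamma$ on $\operatorname{ran}(1-E_A)$, $H_Af_{11}=\gamma f_{11}$.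

**Step c2: an upper bound for $\operatorname{cas}(\alpha)$.** Decompose under $S_A$. The vectors $f_{10},f_{11}$ have no $S_A$-invariant part, and each of their isotypic parts is in the $\gamma$-eigenspace of $H_A$. By the Claim for $k-1$ (applied in each copy of each irreducible) they lie in the isotypic component of $((k-1)n-1,1)$. On it $\sum_{\{x,y\}\subset A}(1-s_{xy})$ acts as $(k-1)n$, by (3) with $m=1$. The vector $f_{01}$ is $S_A$-invariant, so that sum kills it. Therefore
$$\Big\langle f,\sum_{\{x,y\}\subset A}(1-s_{xy})f\Big\rangle\le(k-1)n .$$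
Average over the choices of $B$ uniformly and independently in each deck. A pair of positions in different decks lies in $A$ with probability $(\frac{k-1}k)^2$, and same-deck pairs contribute $0$ by deck symmetry. So $(\frac{k-1}k)^2\operatorname{cas}(\alpha)\le(k-1)n$, that is,
$$\operatorname{cas}(\alpha)\le\frac{k^2n}{k-1}.$$

**Step c3: the contradiction.** By (3), $\operatorname{cas}(\alpha)\ge m(N+1-m)\ge2(N-1)$ for $2\le m\le N-1$: the function is concave in $m$ and equals $2(N-1)$ at both ends. So $2(k-1)(kn-1)\le k^2n$, which rearranges to $kn(k-2)\le2(k-1)$. But for $k,n\ge3$, $kn(k-2)\ge3k>2(k-1)$. This contradiction proves the Claim. $\blacksquare$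

## 13. The dimension $(kn-1)d$ and the end of the proof of Theorem B

**The eigenspace.** By the Claim, the $\gamma$-eigenspace of $H$ lies in the $S^{(N-1,1)}$-isotypic part and is deck-symmetric (on $S^{(N)}$, $H=0\ne\gamma$). Realize $S^{(N-1,1)}$ as the mean-zero functions on $X$. Its deck-symmetric vectors are the mean-zero functions $g$ on $V$. On such a vector, $\mu_b$ replaces the values on $X_i\cup X_j$ by $\frac12(g(i)+g(j))$, so by the computation (1) $H$ acts as $-\mathcal L^{RW}$. The $\gamma$-eigenspace in $S^{(N-1,1)}$ therefore has dimension $d$. The regular representation contains $S^{(N-1,1)}$ with multiplicity $\dim S^{(N-1,1)}=N-1$. So the $\gamma$-eigenspace of $-\mathcal L^{kD}$ has dimension $(N-1)d$.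

**The one-card functions fill it.** By Section 2, the functions $\eta\mapsto g(\text{deck of }c)$ with $-\mathcal L^{RW}g=\gamma g$ lie in this eigenspace. They come from $N$ cards and a $d$-dimensional space of $g$; we count the linear relations. Suppose $\sum_cG_c(\text{deck of }c)\equiv0$, with each $G_c$ in the walk eigenspace. Take a configuration with the cards $c,c'$ in decks $i,i'$ and compare it with the one in which $c$ and $c'$ are exchanged:
$$G_c(i)+G_{c'}(i')=G_c(i')+G_{c'}(i),\quad\text{i.e.}\quad G_c(i)-G_{c'}(i)=G_c(i')-G_{c'}(i').$$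
All $i\ne i'$ arise. So $G_c-G_{c'}$ is constant, and having mean zero it is $0$. All $G_c$ equal one $G$. Conversely, if all $G_c=G$, then $\sum_cG(\text{deck of }c)=k\sum_iG(i)=0$. So the relations form a space of dimension $d$, and the span has dimension $Nd-d=(N-1)d$. It is the whole eigenspace. Since $\gamma=\lambda_1^{kD}$ by Theorem A, every other nonzero eigenvalue is strictly larger than $\gamma$. $\blacksquare$
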